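# A 2-group of order 64 and rank 2 whose Chow ring misses classes in $H^6$

## 1. Rank, the Chow ring of $BG$, and the cycle map

All groups $G$ are finite, and they are viewed as algebraic groups over $\mathbb C$.

**Definition (rank).** Let $p$ be a prime. The rank of a $p$-group $G$ is the largest $r$ such that $G$ contains a subgroup isomorphic to $(\mathbb Z/p)^r$. So $G$ has rank at most $2$ when every elementary abelian $p$-subgroup has order at most $p^2$.

*Example.* A nontrivial cyclic $p$-group has rank $1$. The quaternion group $Q_8$ has rank $1$, because $-1$ is its only element of order $2$. The dihedral group of order $8$ has rank $2$: it contains Klein four-groups, and a subgroup $(\mathbb Z/2)^3$ would be the whole group, which is not abelian.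

**Definition (Chow ring of $BG$).** For a smooth quasi-projective variety $X$, let $CH^iX$ be the group of codimension-$i$ cycles modulo rational equivalence. Given $i$, choose a representation $W$ of $G$ and a closed $G$-stable subset $S\subset W$ of codimension at least $i+1$ such that $G$ acts freely on $W-S$. Then
$$CH^iBG:=CH^i\big((W-S)/G\big).$$
This is the definition of Totaro and Morel–Voevodsky; the group does not depend on the choice. Suitable pairs always exist: take $W=W_0^{\oplus m}$ with $W_0$ faithful and $S=\bigcup_{g\ne1}W^g$, which has codimension at least $m$.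

The same spaces compute cohomology. If $S$ has complex codimension at least $c$, then $W-S$ is $(2c-2)$-connected, so $(W-S)/G\to BG$ induces isomorphisms on $H^j(-,\mathbb Z)$ for $j\le 2c-2$. With $c=i+1$ this covers $j=2i$.

**Definition (cycle map).** Sending a subvariety to its cohomology class gives $CH^i((W-S)/G)\to H^{2i}((W-S)/G,\mathbb Z)$. In all degrees together, this is a ring homomorphism $CH^*BG\to H^{ev}(BG,\mathbb Z)$, where $H^{ev}$ denotes even-degree cohomology.

*Example.* Let $G=\mathbb Z/n=\mu_n$ act on $\mathbb A^m$ by scalars, with $S=\{0\}$. The $n$-th tensor power map from $\mathcal O(-1)$ minus its zero section, which is $\mathbb A^m-0$, to $\mathcal O(-n)$ minus its zero section is the quotient by $\mu_n$. So $X=(\mathbb A^m-0)/\mu_n$ is the complement of the zero section of $\mathcal O(-n)$ over $\mathbb P^{m-1}$. Localization gives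
$$CH^{i-1}\mathbb P^{m-1}\xrightarrow{-nh}CH^i\mathbb P^{m-1}\to CH^iX\to0,$$
so $CH^*B\mathbb Z/n=\mathbb Z[t]/(nt)$ with $t$ in degree $1$. In topology the Gysin sequence reads
$$H^{j-2}(\mathbb P^{m-1})\xrightarrow{-nh}H^j(\mathbb P^{m-1})\to H^j(X)\to H^{j-1}(\mathbb P^{m-1})\xrightarrow{-nh}H^{j+1}(\mathbb P^{m-1}).$$
The last map is injective for $j+1\le 2m-2$. Letting $m$ grow, we get $H^*(B\mathbb Z/n,\mathbb Z)=\mathbb Z[t]/(nt)$ with $t$ in degree $2$, and the cycle map is an isomorphism.

The Chow computation works over any smooth quasi-projective base $M$: replace $\mathbb P^{m-1}$ by $M\times\mathbb P^{m-1}$ and use $CH^*(M\times\mathbb P^{m-1})=CH^*M[h]/(h^m)$. Taking $M=(W-S)/G$ gives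
$$CH^*B(G\times\mathbb Z/n)=CH^*BG\,[t]/(nt).\tag{1}$$

**Definition (transferred Chern classes).** A representation $\rho$ of $G$ defines a vector bundle on $(W-S)/G$, hence Chern classes $c_i(\rho)\in CH^iBG$ which map to the topological Chern classes. For $H\le G$, push-forward along the finite étale covering $(W-S)/H\to(W-S)/G$ defines a transfer $CH^*BH\to CH^*BG$. It is compatible with the transfer in cohomology, satisfies the projection formula, and restriction followed by transfer is multiplication by $[G:H]$. A transferred Chern class is the transfer of a polynomial in Chern classes of representations of a subgroup.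

*Example.* For $G=\mathbb Z/n$ and $H=1$, the transfer of $1$ is $n$. By the projection formula $n\,t$ is the transfer of the restriction of $t$, which is $0$; this recovers $nt=0$. For any $G$, the same argument with $H=1$ shows that $|G|$ kills $CH^iBG$ and $H^i(BG,\mathbb Z)$ for $i\ge1$. Since the groups $H^i(BG,\mathbb Z)$ are finitely generated, for a $p$-group and $i\ge1$ they are finite $p$-groups.

## 2. The cycle map for $p$-groups of rank at most two

We can now ask: **for every prime $p$ and every $p$-group $G$ of rank at most $2$, is the cycle map $CH^*BG\to H^{ev}(BG,\mathbb Z)$ an isomorphism?**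

The following facts are quoted with the problem. The map is not surjective for $G=(\mathbb Z/p)^3$. If $G$ has rank $2$ and $p\ge5$, then $H^{ev}(BG,\mathbb Z)$ consists of transferred Chern classes (Yagita), so the cycle map is surjective. It is an isomorphism mod $p$ when, in addition, $G$ has a faithful complex representation that is the sum of a $p$-dimensional irreducible representation and some $1$-dimensional representations.

The answer will be no, with $p=2$. First come small cases, because the count in the next section is a model for the proof.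

## 3. Elementary abelian groups by counting generators

For a $p$-group $G$ and $n\ge1$, let $r_n$ be the minimal number of generators of the finite abelian $p$-group $H^n(BG,\mathbb Z)$, and let $a_n=\dim_{\mathbb F_p} H^n(BG,\mathbb F_p)$. For a finite abelian $p$-group $M$, the minimal number of generators is both $\dim M/p$ and $\dim M[p]$. The Bockstein sequence
$$0\to H^n(BG,\mathbb Z)/p\to H^n(BG,\mathbb F_p)\to H^{n+1}(BG,\mathbb Z)[p]\to0$$
therefore gives
$$a_n=r_n+r_{n+1}\quad(n\ge1),\qquad r_1=0,\tag{2}$$
the last because $H^1(BG,\mathbb Z)=\mathrm{Hom}(G,\mathbb Z)=0$.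

*The group $(\mathbb Z/p)^2$.* By (1), $CH^*=\mathbb Z[s,t]/(ps,pt)$. In the Künneth formula for $H^{2k}$, the Tor terms are $\mathrm{Tor}(H^a,H^b)$ with $a+b=2k+1$. One of $a,b$ is odd, and the odd integral cohomology of $B\mathbb Z/p$ is $0$. So only tensor products remain, $H^{ev}=\mathbb Z[s,t]/(ps,pt)$, and the cycle map is an isomorphism.

*The group $(\mathbb Z/p)^3$.* Here $a_n=\binom{n+2}{2}$, so $a_1,a_2,a_3=3,6,10$. Then (2) gives $r_2=3$, $r_3=3$, $r_4=7$. But $CH^2$ is spanned by the six monomials of degree $2$ in three variables, by (1). Six generators cannot give a group that needs seven, so $CH^2\to H^4$ is not surjective.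

This argument needs a lower bound for the number of generators of cohomology and an upper bound for cycles.

## 4. Rank one: cyclic and generalized quaternion groups

**Proposition 1.** For every $p$ and every $p$-group of rank $\le1$, the cycle map is an isomorphism.

*Proof.* By a classical theorem, a $p$-group of rank $\le1$ is cyclic or generalized quaternion. Cyclic groups were done in Section 1. Let $Q\subset SU(2)$ be generalized quaternion.

**Step 1: degree one.** This step shows $CH^1BG\cong H^2(BG,\mathbb Z)$ for every finite $G$. Let $X=(W-S)/G$ with $S$ of codimension at least $2$. Then $CH^1X=\mathrm{Pic}\,X$ is the group of $G$-equivariant line bundles on $W-S$. The underlying bundle is trivial, since $\mathrm{Pic}(W-S)=\mathrm{Pic}\,W=0$. The units on $W-S$ are $\mathbb C^*$, so the $G$-structures on the trivial bundle are the homomorphisms $G\to\mathbb C^*$. Hence $CH^1BG=\mathrm{Hom}(G,\mathbb C^*)$ via $c_1$. In topology, $0\to\mathbb Z\to\mathbb C\to\mathbb C^*\to0$ and $H^j(BG,\mathbb C)=0$ for $j=1,2$ give $H^2(BG,\mathbb Z)=H^1(BG,\mathbb C^*)=\mathrm{Hom}(G,\mathbb C^*)$, again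 via $c_1$ (up to sign). The cycle map respects $c_1$.

**Step 2: generators of $CH^*BQ$.** The purpose is to bound the Chow groups from above. An element of $SU(2)$ with eigenvalue $1$ has both eigenvalues $1$, so if it has finite order it is the identity. Hence $Q$ acts freely on $\mathbb A^2-0$. Let $U=(\mathbb A^2-0)/Q$. Take $M=(W-S)/Q$ with $S$ of large codimension, and let $E=((W-S)\times\mathbb A^2)/Q$, a rank $2$ bundle over $M$. The complement of its zero section is $((W-S)\times(\mathbb A^2-0))/Q$. This is open in the vector bundle $(W\times(\mathbb A^2-0))/Q$ over $U$, with complement of large codimension, so its $CH^i$ is $CH^iU$. Localization becomes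
$$CH^{i-2}BQ\xrightarrow{\ c_2\ }CH^iBQ\to CH^iU\to0 .$$

We claim $CH^2U=0$. Let $u=[v]\in U$. The map $\mathbb G_m\to U$, $t\mapsto[tv]$, is finite: it is the closed embedding $\mathbb G_mv\subset\mathbb A^2-0$ followed by the finite quotient map. It pushes the point $1$ forward to $u$, and $CH_0(\mathbb G_m)=0$. So every point of the surface $U$ has class $0$. Also $CH^iU=0$ for $i>2$ by dimension. By induction, $CH^{2k}BQ$ is generated by $c_2^k$, and $CH^{2k+1}BQ=c_2^k\,CH^1BQ$.

**Step 3: cohomology.** The purpose is to compute $H^*(BQ,\mathbb Z)$ together with multiplication by $c_2$. The sphere bundle $EQ\times_QS^3\to BQ$ has total space homotopy equivalent to $S^3/Q$, a closed oriented $3$-manifold. Its Gysin sequence is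
$$H^{j+3}(S^3/Q)\to H^j(BQ)\xrightarrow{c_2}H^{j+4}(BQ)\to H^{j+4}(S^3/Q).$$
For $j\ge1$ both outer groups vanish, so $c_2$ is an isomorphism. For $j=0$ it is onto. For $j=-1$ we see that $H^3(BQ)$ embeds in $H^3(S^3/Q)=\mathbb Z$; being finite, it is $0$. The map $H^3(S^3/Q)=\mathbb Z\to H^0(BQ)=\mathbb Z$ is integration over the fiber $S^3$. The fiber maps to $S^3/Q$ by the quotient map, which has degree $|Q|$, so this map is multiplication by $\pm|Q|$. Together with $H^1(BQ)=0$ we obtain
$$H^{odd}(BQ)=0,\qquad H^{4k}(BQ)=\mathbb Z/|Q|\cdot c_2^k\ (k\ge1),\qquad c_2^k:H^2(BQ)\xrightarrow{\sim}H^{4k+2}(BQ).$$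

**Step 4: comparison.** This step matches Steps 2 and 3. In degree $0$ both sides are $\mathbb Z$. For $k\ge1$, $CH^{2k}BQ$ is cyclic, generated by $c_2^k$, and killed by $|Q|$. It maps onto $H^{4k}=\mathbb Z/|Q|\cdot c_2^k$, hence isomorphically. For odd degrees, consider
$$CH^1BQ\xrightarrow{c_2^k}CH^{2k+1}BQ\to H^{4k+2}(BQ).$$
The first map is onto. The composite equals $CH^1\cong H^2\xrightarrow{c_2^k}H^{4k+2}$, an isomorphism. So the first map is also injective, and the second map is an isomorphism. $\square$

## 5. A group of order 64 built from $\mathbb F_{16}$, and the theorems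

Let $\mathbb F_4\subset\mathbb F_{16}$ and
$$P=\{(a,b)\in\mathbb F_{16}^2:\ b+b^4=a^5\},\qquad (a,b)(a',b')=(a+a',\,b+b'+a^4a').$$
The group $C=\mathbb F_{16}^*\cong\mathbb Z/15$ acts on $P$ by $(a,b)\mapsto(\lambda a,\lambda^5b)$. Put $N=P\rtimes C$. (The group $P$ is isomorphic to a Sylow $2$-subgroup of $SU_3(4)$; this is not used.)

**Theorem A.** $P$ is a $2$-group of order $64$ and rank $2$. The group $H^6(BP,\mathbb Z)^C$ needs exactly $3$ generators. If $\Gamma\subset H^6(BP,\mathbb Z)$ is the image of $CH^3BP$, then $\Gamma^C$ is cyclic. Hence $CH^3BP\to H^6(BP,\mathbb Z)$ is not surjective, and the statement asked about in Section 2 is false (at $p=2$).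

**Theorem B.**
1. $\operatorname{coker}(CH^3BP\to H^6(BP,\mathbb Z))$ is not cyclic.
2. $MU^6(BP)\to H^6(BP,\mathbb Z)$ is not surjective: the $C$-invariants of its image form a cyclic group. Also, $H^{ev}(BP,\mathbb Z)$ is not generated by transferred Chern classes.
3. For every $p$ and every $p$-group of rank $\le1$, the cycle map is an isomorphism.
4. For every $r\ge2$ the cycle map fails to be surjective for the $2$-group $P\times(\mathbb Z/2)^{r-2}$ of rank $r$.

Part 3 is Proposition 1. The case of rank $2$ with $p$ odd is not settled here.

**Step 1: $P$ is a group with an action of $C$.** On $\mathbb F_{16}$, the map $a\mapsto a^5$ is the norm to $\mathbb F_4$, and $b\mapsto b+b^4$ is the trace to $\mathbb F_4$. The product stays in $P$ because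
$$a^4a'+(a^4a')^4=a^4a'+aa'^4,\qquad (a+a')^5=a^5+a^4a'+aa'^4+a'^5 .$$
It is associative because $a^4a'$ is biadditive. The identity is $(0,0)$. The inverse of $(a,b)$ is $(a,b+a^5)$, which lies in $P$ because $a^5\in\mathbb F_4$ has trace $a^5+a^{20}=0$. The trace is onto with kernel $\mathbb F_4$, so each $a$ has four values of $b$, and $|P|=64$. The maps $(a,b)\mapsto(\lambda a,\lambda^5b)$ preserve $P$ because $\lambda^{20}=\lambda^5$, and they respect the product because $\lambda^4\lambda=\lambda^5$.

**Step 2: the rank.** We have $(a,b)^2=(0,a^5)$, which is trivial only for $a=0$. So every element of order $\le2$ lies in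
$$Z=\{(0,b):b\in\mathbb F_4\}\cong(\mathbb Z/2)^2,$$
and $Z$ is central, since $(a,b)(0,b')=(a,b+b')=(0,b')(a,b)$. Hence $P$ has rank $2$. For instance, if $\theta+\theta^4=1$ then $(1,\theta)\in P$ has square $(0,1)$, so it has order $4$.

Put $V=P/Z\cong\mathbb F_{16}$.

**Averaging.** Since $|C|=15$ is odd, the operator $\frac1{15}\sum_{c\in C}c$ is a projection onto the $C$-invariants of any finite abelian $2$-group with $C$-action, and of any $k[C]$-module with $\operatorname{char}k=2$. So taking $C$-invariants is exact on such modules; in particular $(M/2)^C=M^C/2$. This is used throughout. All actions of $C$ on cohomology, on representations and on $K$-theory are by pullback; as $C$ is abelian, there is no issue of left against right.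

## 6. The representation ring of $P$ and its $C$-invariants

**Proposition 2.** The ring $R(P)$ has as basis $16$ linear characters and three irreducible representations of dimension $4$. Let $L$ be the sum of the $15$ nontrivial linear characters and $D$ the sum of the three $4$-dimensional irreducibles. Then $R(P)^C$ has basis $1,L,D$, and its elements of rank $0$ form $\mathbb Z(L-15)\oplus\mathbb Z(D-12)$.

*Proof.* **Step 1: linear characters.** Comparing $(a,b)(a',b')$ with $(a',b')(a,b)$, the commutator is
$$(0,\,a^4a'+aa'^4)=(0,\mathrm{Tr}_{\mathbb F_{16}/\mathbb F_4}(a^4a')).$$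
For $a\ne0$ this takes all values in $\mathbb F_4$ as $a'$ varies, so $[P,P]=Z$. The linear characters are the $16$ characters of $V$. The group $C$ acts on $V=\mathbb F_{16}$ by multiplication, and it permutes the $15$ nontrivial characters transitively.

**Step 2: the others.** Let $\rho$ be a nonlinear irreducible representation, with central character $\chi$ on $Z$. Then $\chi\ne1$, since otherwise $\rho$ would factor through the abelian group $V$. For $g=(a,b)\notin Z$, the map $a'\mapsto\chi(\mathrm{Tr}(a^4a'))$ is a nontrivial character of $\mathbb F_{16}$, so some $h$ has $\chi([g,h])=-1$. Then $g$ is conjugate to $g$ times a central element on which $\chi=-1$, so $\mathrm{tr}\,\rho(g)=-\mathrm{tr}\,\rho(g)=0$. The character of $\rho$ is supported on $Z$, where it is $(\dim\rho)\chi$. Its norm gives $4(\dim\rho)^2=64$, so $\dim\rho=4$, and $\rho$ is determined by $\chi$. From $64=16+3\cdot16$, all three $\chi\ne1$ occur. An element $\lambda\in C$ acts on $Z=\mathbb F_4$ by $\lambda^5\in\mathbb F_4^*$, so $C$ permutes the three transitively.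

**Step 3: invariants.** $C$ permutes the basis of irreducibles with three orbits, so $1,L,D$ is a basis of $R(P)^C$. An element $x+yL+zD$ has rank $x+15y+12z$. If this is $0$, the element is $y(L-15)+z(D-12)$. $\square$

## 7. The $E_3$ page of $Z\to P\to V$, a count that fails, and the weight-zero part

**Proposition 3.**
$$H^j(BP,\mathbb Z)^C=0\ (1\le j\le4),\qquad H^6(BP,\mathbb Z)^C\ \text{needs exactly }3\text{ generators.}\tag{3}$$

*Proof, first part: the $E_3$ page.* We use the Lyndon–Hochschild–Serre spectral sequence of the central extension $Z\to P\to V$ with coefficients in $k=\mathbb F_{16}$. It is multiplicative and $C$-equivariant, where $C$ acts $k$-linearly on $H^*(P,k)=H^*(P,\mathbb F_2)\otimes k$.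

**Step 1: coordinates adapted to $C$.** The purpose is to diagonalize $C$. Let $x_i\in\mathrm{Hom}(V,k)$ be $a\mapsto a^{2^i}$ for $0\le i\le3$, and let $u_0,u_1\in\mathrm{Hom}(Z,k)$ be $b\mapsto b$ and $b\mapsto b^2$. Distinct field embeddings are linearly independent, so these are bases, and
$$E_2=k[x_0,x_1,x_2,x_3]\otimes k[u_0,u_1],\qquad x_i\in E_2^{1,0},\quad u_i\in E_2^{0,1}.$$

**Step 2: $d_2$.** This step computes the extension class. Choose $\theta\in\mathbb F_{16}$ with $\theta+\theta^4=1$. Then $s(a)=(a,\theta a^5)$ is a section, since $\theta a^5+\theta^4a^{20}=a^5$. The second coordinate of $s(a)s(a')$ is $\theta a^5+\theta a'^5+a^4a'$, and that of $s(a+a')$ is $\theta(a+a')^5$. Their difference is the cocycle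
$$f(a,a')=\theta(a^4a'+aa'^4)+a^4a'=\theta\,aa'^4+\theta^4\,a^4a',$$
using $1+\theta=\theta^4$. The function $aa'^4$ is the cup product cocycle $x_0\cup x_2$, and $a^4a'$ is $x_2\cup x_0$. Since $d_2u$ is the class of $u\circ f$,
$$d_2u_0=(\theta+\theta^4)x_0x_2=x_0x_2,\qquad d_2u_1=[f^2]=(\theta^2+\theta^8)x_1x_3=x_1x_3.\tag{4}$$

**Step 3: $E_3$.** As $d_2$ is a derivation in characteristic $2$, it kills $u_0^2$ and $u_1^2$. So $E_2$ is free with basis $1,u_0,u_1,u_0u_1$ over $k[x_0,\dots,x_3,u_0^2,u_1^2]$, and $d_2$ is linear over this ring. By (4), $(E_2,d_2)$ is the Koszul complex of $x_0x_2,\ x_1x_3$. These are coprime in a polynomial ring, so they form a regular sequence, and the homology is the quotient ring: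
$$E_3=A\otimes k[u_0^2,u_1^2],\qquad A=k[x_0,x_1,x_2,x_3]/(x_0x_2,x_1x_3).\tag{5}$$
In particular the odd rows of $E_3$ vanish. For $n\ge1$, $A_n$ has as basis the monomials $x_i^ax_{i+1}^b$ with $a+b=n$, indices mod $4$. There are $4$ pure powers and $4(n-1)$ mixed ones, so $\dim A_n=4n$.

**A count that gives nothing.** Here we interrupt the proof. Section 9 will show that cycle classes in $H^6(BP,\mathbb Z)$ are controlled by $R(P)$. A sensible first attempt is to imitate Section 3: the rank-$0$ part of $R(P)$ is free of rank $18$, so $K$-theory alone allows up to $18$ generators, and we hope that $H^6(BP,\mathbb Z)$ needs more than $18$. It does not.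

To see this, let $e_n$ be the total rank of all $d_r$, $r\ge3$, leaving total degree $n$. By (5), $\dim E_3$ in total degrees $1,\dots,5$ is $4,10,20,35,56$. For example, $56=20+12\cdot2+4\cdot3$ in bidegrees $(5,0),(3,2),(1,4)$. With $a_n=\dim E_3^n-e_n-e_{n-1}$ and (2), the minimal number of generators of $H^6(BP,\mathbb Z)$ is
$$a_5-a_4+a_3-a_2+a_1=(56-35+20-10+4)-e_5=35-e_5 .$$

Now extend $Sq^1$ $k$-linearly. If $u_0=c_1w_1+c_2w_2$ with $w_i\in\mathrm{Hom}(Z,\mathbb F_2)$ and $c_i\in k$, then $u_1$, the pointwise square of $u_0$, is $c_1^2w_1+c_2^2w_2$, while the cup square is $u_0^2=c_1^2w_1^2+c_2^2w_2^2=Sq^1u_1$. In the same way $u_1^2=Sq^1u_0$ and $x_{i-1}^2=Sq^1x_i$. Transgression commutes with $Sq^1$, so (4) gives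
$$d_3u_0^2=Sq^1(x_1x_3)=x_3x_0^2+x_1x_2^2=:g_0,\qquad d_3u_1^2=Sq^1(x_0x_2)=x_2x_3^2+x_0x_1^2=:g_1 .$$
Consider $d_3:E_3^{3,2}\to E_3^{6,0}=A_6$. Its image is $g_0A_3+g_1A_3$. In $A$, $g_0$ times a monomial is again a monomial or $0$: the image $g_0A_3$ has basis $x_3^jx_0^{6-j}$ and $x_1^jx_2^{6-j}$ for $1\le j\le4$, and $g_1A_3$ has basis $x_2^jx_3^{6-j}$ and $x_0^jx_1^{6-j}$ for $1\le j\le4$. So the rank is $16$. On $E_3^{1,4}$, $d_3$ sends $x_ju_0^2u_1^2$ to $x_jg_0u_1^2+x_jg_1u_0^2$. The elements $x_jg_0$ are the four distinct monomials $x_3x_0^3,\ x_1^2x_2^2,\ x_1x_2^3,\ x_3^2x_0^2$, so this contributes rank at least $4$. Hence $e_5\ge20$, and $H^6(BP,\mathbb Z)$ needs at most $15$ generators. A supply of $18$ proves nothing.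

**The way past.** Every object in sight carries an action of $C$, of odd order, so we may pass to invariants without loss of exactness. Then the $18$ of $R(P)$ shrinks to $2$ by Proposition 2. On the cohomology side, Proposition 3 says that three generators survive in $H^6$. We return to its proof; the formulas for $d_3u_i^2$ are not needed.

*Proof of Proposition 3, second part.* **Step 4: weights.** The purpose is to locate the invariants in $E_3$. An element $\lambda\in C$ multiplies $x_i$ by $\lambda^{2^i}$, $u_0$ by $\lambda^5$ and $u_1$ by $\lambda^{10}$. So each monomial has a weight in $\mathbb Z/15$, and the invariants are the span of the monomials of weight $0$. The monomial $x_i^ax_{i+1}^b\in A_n$ has weight $2^i(a+2b)=2^i(n+b)$, with $n\le n+b\le2n$; for $i=3$ this uses $2^4\equiv1$. For example, $x_0x_1^2$ has weight $1+2\cdot2=5$. The weight of $u_0^2$ is $10$, and that of $u_1^2$ is $20\equiv5$. All $u$-weights are divisible by $5$. So for weight $0$ we need $5\mid n+b$, and $15\mid n+b$ if no $u$ occurs. By bidegree: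

* $(n,0)$, $1\le n\le6$: $1\le n+b\le12$, so nothing.
* $(0,2)$: the weights are $10$ and $5$, so nothing.
* $(1,2)$ and $(1,4)$: $n+b\in\{1,2\}$, so nothing.
* $(2,2)$: $n+b\in\{2,3,4\}$, so nothing.
* $(0,4)$: $u_0^4,\ u_0^2u_1^2,\ u_1^4$ have weights $5,0,10$; we get the line $k\,u_0^2u_1^2$.
* $(3,2)$: $n+b\in\{3,4,5,6\}$ forces $b=2$. The elements $x_ix_{i+1}^2$ have weights $5,10,5,10$ for $i=0,1,2,3$. We get the $4$-dimensional space with basis $x_0x_1^2u_0^2,\ x_2x_3^2u_0^2,\ x_1x_2^2u_1^2,\ x_3x_0^2u_1^2$.

Since odd rows vanish, the weight-$0$ part of $E_3$ is $0$ in total degrees $1,2,3$. In total degree $4$ it is the line at $(0,4)$, and in total degree $5$ it is the $4$-dimensional space at $(3,2)$.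

**Step 5: higher differentials in weight $0$.** This step determines the dimensions of mod $2$ invariants up to one unknown. Out of $(3,2)$ the only possible target is $(6,0)$, which has no weight-$0$ part. Into $(3,2)$ there is only $d_3$ from $(0,4)$. Out of $(0,4)$ the other targets are $(4,1)$, in an odd row, and $(5,0)$; both are $0$ in weight $0$. Let $\varepsilon\in\{0,1\}$ be the rank of $d_3:E_3^{0,4}\to E_3^{3,2}$ in weight $0$. With $a_n^C=\dim_{\mathbb F_2}H^n(P,\mathbb F_2)^C=\dim_kH^n(P,k)^C$,
$$a_1^C=a_2^C=a_3^C=0,\qquad a_4^C=1-\varepsilon,\qquad a_5^C=4-\varepsilon.$$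

**Step 6: integral invariants.** Let $r_n^C$ be the minimal number of generators of $H^n(BP,\mathbb Z)^C$, $n\ge1$. Taking invariants of the Bockstein sequence gives $a_n^C=r_n^C+r_{n+1}^C$, as in (2), and $r_1^C=0$. So $r_2^C=r_3^C=r_4^C=0$, then $r_5^C=a_4^C$, and
$$r_6^C=a_5^C-a_4^C=(4-\varepsilon)-(1-\varepsilon)=3 .$$
The unknown $\varepsilon$ cancels. $\square$

(By the formulas for $d_3u_i^2$ above, $d_3(u_0^2u_1^2)=g_0u_1^2+g_1u_0^2\ne0$, so in fact $\varepsilon=1$.)

## 8. Skeletal filtration, symbols, and the class of a structure sheaf

Let $Y$ be a space of the homotopy type of a finite CW complex. All of the following applies equally to finite CW pairs.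

**Definition (skeletal filtration).** $F^kK^0(Y)=\ker\big(K^0(Y)\to K^0(Y^{(k-1)})\big)$, where $Y^{(k-1)}$ is the $(k-1)$-skeleton. By cellular approximation it is independent of the CW structure and functorial.

Recall the Atiyah–Hirzebruch spectral sequence (AHSS) $E_2^{s,t}=H^s(Y;K^t(\mathrm{pt}))\Rightarrow K^{s+t}(Y)$, where $K^t(\mathrm{pt})$ is $\mathbb Z$ for $t$ even and $0$ for $t$ odd. The differential $d_r$ has bidegree $(r,1-r)$, so only odd $r$ occur. One has $F^k/F^{k+1}=E_\infty^{k,-k}$, hence $F^{2k-1}=F^{2k}$. Also $F^iF^j\subset F^{i+j}$.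

**Definition (symbol).** The symbol of $\xi\in F^{2i}K^0(Y)$ is its image in $E_\infty^{2i,-2i}$, a subquotient of $H^{2i}(Y,\mathbb Z)$.

*Example.* On $S^{2i}$, $F^{2i}=\tilde K^0(S^{2i})\cong\mathbb Z$, and the symbol is an isomorphism onto $H^{2i}(S^{2i},\mathbb Z)$. For a line bundle $\ell$ on $Y$, $\ell-1$ has rank $0$, so it lies in $F^1=F^2$. Its symbol is $\pm c_1(\ell)$ with a universal sign: by naturality it suffices to treat $\mathcal O(1)$ on a projective space, then on $\mathbb P^1=S^2$, where $\mathcal O(1)-1$ generates $\tilde K^0$.

**Lemma 4** (Atiyah–Hirzebruch, *Analytic cycles on complex manifolds*). Let $X$ be a smooth quasi-projective complex variety of dimension $d$ and $Y\subset X$ an irreducible closed subvariety of codimension $i$. Then $[\mathcal O_Y]\in K^0(X)$ lies in $F^{2i}$, and its symbol is represented by $\pm\mathrm{cl}(Y)$, with a sign depending only on $i$.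

*Example.* For a point of $\mathbb P^1$, the resolution $0\to\mathcal O(-1)\to\mathcal O\to\mathcal O_{pt}\to0$ gives $[\mathcal O_{pt}]=1-\mathcal O(-1)$, with symbol $\pm c_1(\mathcal O(1))$, up to sign the class of a point.

*Proof.* Let $U=X-Y$. The plan is to lift $[\mathcal O_Y]$ to $K^0(X,U)$, where degrees below $2i$ are empty, and to identify the symbol near one smooth point of $Y$.

**Step 1: finite models.** This makes the filtration available. A compactification of $X$ has a finite semialgebraic triangulation in which the boundary and the closure of $Y$ are subcomplexes. The complement of a subcomplex deformation retracts onto a finite complex, so $X$ and $U$ have the homotopy type of finite CW complexes. Via a mapping cylinder, $(X,U)$ is replaced by a finite CW pair.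

**Step 2: relative cohomology.** This finds where the symbol can live. By duality $H^j(X,U;\mathbb Z)\cong H^{BM}_{2d-j}(Y)$ (Borel–Moore homology). As $Y$ has real dimension $2d-2i$, this vanishes for $j<2i$. For $j=2i$ it equals $H^{BM}_{2d-2i}(Y_{reg})$, because $\mathrm{Sing}\,Y$ has real dimension $\le2d-2i-2$ and contributes nothing in degrees $2d-2i$ and $2d-2i-1$. As $Y_{reg}$ is connected and oriented, this group is $\mathbb Z$. Let $\eta_Y$ be the generator dual to the fundamental class; its image in $H^{2i}(X)$ is $\mathrm{cl}(Y)$. Let $B$ be a small coordinate polydisc around a smooth point of $Y$, with $Y\cap B=\{z_1=\dots=z_i=0\}$. Then $\eta_Y$ restricts to the standard generator of $H^{2i}(B,B-Y)\cong\mathbb Z$.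

**Step 3: the lift.** Let $E_\bullet$ be a finite locally free resolution of $\mathcal O_Y$. It is exact on $U$, so it defines $\chi(E_\bullet)\in K^0(X,U)$, which maps to $[\mathcal O_Y]\in K^0(X)$. In the relative AHSS the columns below $2i$ vanish. Hence $K^0(X,U)=F^{2i}$, and no differential enters column $2i$. So the symbol of $\chi(E_\bullet)$ is a well-defined element $m\eta_Y\in H^{2i}(X,U)$ with $m\in\mathbb Z$.

**Step 4: $m=\pm1$.** Restrict to $(B,B-Y)\simeq(D^{2i},S^{2i-1})$, where the symbol map is an isomorphism $\mathbb Z\cong\mathbb Z$. Holomorphic germs are flat over algebraic ones, so over the regular local ring of holomorphic germs at the center of $B$, $E_\bullet$ is a free resolution of the germs of $\mathcal O_Y$. It is therefore the direct sum of the minimal resolution, which is the Koszul complex of $z_1,\dots,z_i$, and a split exact complex. The decomposition holds on $B$ after shrinking $B$. The split exact part contributes $0$. By Bott periodicity, the Koszul complex generates $K^0(B,B-Y)\cong\mathbb Z$. Hence $m=\pm1$, and the sign is read off the local model, so it depends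 only on $i$.

**Step 5: conclusion.** By naturality for $X\to(X,U)$, $[\mathcal O_Y]\in F^{2i}K^0(X)$, and its symbol is represented by the image $\pm\mathrm{cl}(Y)$ of $m\eta_Y$. $\square$

## 9. Two finite models of $BP$

The space $BP$ is not a finite complex, so we work on two finite models: a variety $X$, for cycles, and a skeleton $T$, for cobordism.

**The model $X$.** Let $W_0$ be a faithful representation of $N=P\rtimes C$, let $W=W_0^{\oplus6}$ and $S=\bigcup_{1\ne g\in N}W^g$. As $nW^g=W^{ngn^{-1}}$, $S$ is an $N$-stable finite union of linear subspaces, of codimension $\ge6$, and $N$ acts freely on $W-S$. Let $X=(W-S)/P$. It is smooth, quasi-projective and connected, it has the homotopy type of a finite CW complex, and $C=N/P$ acts on it by algebraic automorphisms. Since $W-S$ is $10$-connected, $H^j(X,\mathbb Z)=H^j(BP,\mathbb Z)$ for $j\le10$; and $CH^3BP=CH^3X$ by definition, compatibly with cycle maps.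

*Equivariance.* In $X\leftarrow(EN\times(W-S))/P\to EN/P=BP$, the group $C=N/P$ acts on all three spaces and both maps commute with it. On $EN/P$, the element $n$ induces, up to homotopy, the self-map of $BP$ given by conjugation by $n$ on $P$. For $n\in C\subset N$ this is the given automorphism. So the identification $H^j(X,\mathbb Z)=H^j(BP,\mathbb Z)$ is $C$-equivariant. As $C$ acts algebraically on $X$, the image $\Gamma$ of $CH^3X$ in $H^6$ is $C$-stable.

*From representations to bundles.* The map $\rho\mapsto E_\rho=(W-S)\times_P\rho$ is a ring homomorphism $R(P)\to K_0(X)$ to algebraic $K$-theory. It is $C$-equivariant: for $n\in N$ the map $[w,v]\mapsto[nw,v]$ identifies the bundle of $\rho\circ(\text{conjugation by }n)$ with $n^*E_\rho$. It is well defined, since $[ngw,\rho(ngn^{-1})v]=[(ngn^{-1})nw,\rho(ngn^{-1})v]=[nw,v]$ for $g\in P$. Composing with $K_0(X)\to K^0(X)$ gives $R(P)\to K^0(X)$.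

**Lemma 5.** $R(P)\to K_0(X)$ is surjective.

*Proof.* Let $G_0^P$ denote the Grothendieck group of $P$-equivariant coherent sheaves. By homotopy invariance, $\rho\mapsto\mathcal O_W\otimes\rho$ is an isomorphism $R(P)=G_0^P(W)$. By localization (Thomason), $G_0^P(W)\to G_0^P(W-S)$ is onto. By étale descent along the free quotient $W-S\to X$, $G_0^P(W-S)=G_0(X)$. Since $X$ is smooth and quasi-projective, coherent sheaves have finite locally free resolutions, and $G_0(X)=K_0(X)$. The composite is $\rho\mapsto E_\rho$. $\square$

This lemma is the upper bound on cycles: every coherent sheaf on $X$ has the $K$-class of a virtual representation of $P$.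

**The model $T$.** Let $T$ be the $8$-skeleton of the standard simplicial model of $BP$. It is a finite complex, since $P$ is finite, and $C$ acts cellularly through its action on $P$. We have $H^j(T,\mathbb Z)=H^j(BP,\mathbb Z)$ for $j\le7$, $C$-equivariantly. Flat bundles give a $C$-equivariant ring homomorphism $R(P)\to K^0(T)$.

**Boundaries in degree $6$ have no invariants.** From here on $Y$ is $X$ or $T$. The AHSS of $Y$ is natural, so $C$ acts on it from $E_2$ on. Let $B\subset H^6(Y,\mathbb Z)$ be the subgroup of boundaries, so that $E_\infty^{6,-6}\subset H^6(Y,\mathbb Z)/B$. A differential into column $6$ is an odd $d_r$ from column $6-r$, so it is $d_3$ from $H^3(Y,\mathbb Z)$ or $d_5$ from column $1$. As $H^1(Y,\mathbb Z)=0$, $B=d_3(H^3(Y,\mathbb Z))$. By exactness of invariants and (3), $B^C=d_3(H^3(Y,\mathbb Z)^C)=0$. Taking invariants of $0\to B\to H^6\to H^6/B\to0$ gives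
$$H^6(Y,\mathbb Z)^C\ \xrightarrow{\ \sim\ }\ (H^6(Y,\mathbb Z)/B)^C.\tag{6}$$
So an invariant symbol in degree $6$ is the same as an honest invariant class in $H^6$.

## 10. Invariant symbols in degree 6

**Lemma 6.** The images of $L-15$ and $D-12$ in $K^0(Y)$ lie in $F^6$. The image of $L-15$ lies in $F^8$.

*Proof.* **Step 1: both lie in $F^6$.** The point is that invariant symbols have nowhere to live in degrees $2$ and $4$. Let $\xi$ be one of the two images. It is $C$-invariant of rank $0$ on the connected space $Y$, so $\xi\in F^1=F^2$. Nothing nonzero enters column $2$ of the AHSS, as $d_3$ would come from column $-1$. Nothing nonzero enters column $4$, as $d_3$ would come from column $1$ and $H^1(Y,\mathbb Z)=0$. So $E_\infty^{2,-2}\subset H^2(Y,\mathbb Z)$ and $E_\infty^{4,-4}\subset H^4(Y,\mathbb Z)$. The symbol of $\xi$ in $E_\infty^{2,-2}$ is $C$-invariant, hence lies in $H^2(Y,\mathbb Z)^C=0$ by (3). So $\xi\in F^3=F^4$. Its symbol there lies in $H^4(Y,\mathbb Z)^C=0$. So $\xi\in F^5=F^6$.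

**Step 2: $L-15$ goes deeper.** This removes one of the two available generators. The representation $L+1$ is the regular representation of $V\cong(\mathbb Z/2)^4$, so $L+1=\prod_{j=1}^4(1+\sigma_j)$ for a basis $\sigma_1,\dots,\sigma_4$ of the characters of $V$. Put $\varepsilon_j=\sigma_j-1$; its image lies in $F^2$. From $\sigma_j^2=1$ we get $\varepsilon_j^2=2-2\sigma_j=-2\varepsilon_j$, so $2^k\varepsilon_j=(-1)^k\varepsilon_j^{k+1}$. Now
$$L-15=\prod_{j=1}^4(2+\varepsilon_j)-16=\sum_{\emptyset\ne J\subset\{1,2,3,4\}}2^{4-|J|}\prod_{j\in J}\varepsilon_j .$$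
In the term of $J$, pick one $j\in J$ and absorb the power of $2$: with $k=4-|J|$, the factor $2^k\varepsilon_j$ becomes $\pm\varepsilon_j^{k+1}$. The term is then $\pm$ a product of $(|J|-1)+(5-|J|)=4$ elements $\varepsilon_j$, with repetition. It maps into $F^{2+2+2+2}=F^8$. $\square$

Let $\delta_Y\in H^6(Y,\mathbb Z)^C$ correspond under (6) to the symbol of $D-12$, which is $C$-invariant.

**Lemma 7.** Let $r\in R(P)$ have image in $F^6K^0(Y)$ with symbol represented by a class $\alpha\in H^6(Y,\mathbb Z)^C$. Then $\alpha\in\langle\delta_Y\rangle$.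

*Proof.* The element $r$ need not be invariant, so we sum it over $C$. Put $r'=\sum_{c\in C}c\cdot r\in R(P)^C$. Its image lies in $F^6$, with symbol $\sum_cc\cdot\alpha=15\alpha$ mod $B$, as $\alpha$ is invariant. In particular $r'$ has rank $0$, so by Proposition 2, $r'=m(L-15)+n(D-12)$ with $m,n\in\mathbb Z$. By Lemma 6 the symbol of $L-15$ in $E_\infty^{6,-6}$ is $0$, so the symbol of $r'$ is $n$ times that of $D-12$. By (6), $15\alpha=n\delta_Y$ in $H^6(Y,\mathbb Z)^C$. This is a finite $2$-group, on which $15$ is invertible, so $\alpha\in\langle\delta_Y\rangle$. $\square$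

Without Step 2 of Lemma 6, the same argument would place $\alpha$ in a subgroup with two generators. That is already fewer than three; Step 2 is what makes it cyclic.

## 11. Proof of Theorem A: cycles against three generators

The order and rank of $P$ were found in Section 5, and $H^6(BP,\mathbb Z)^C$ needs exactly $3$ generators by Proposition 3. It remains to bound $\Gamma^C$.

**Step 1: from a cycle to a representation.** Let $\alpha\in\Gamma^C$. Since $CH^3BP=CH^3X$, we can write $\alpha=\mathrm{cl}(\sum n_j[Y_j])$ with $Y_j\subset X$ irreducible of codimension $3$. By Lemma 4, whose sign is the same for all $Y_j$, the element $\zeta=\sum n_j[\mathcal O_{Y_j}]$ lies in $F^6K^0(X)$ and has symbol represented by $\pm\alpha$. By Lemma 5, $\zeta$ is the image of some $r\in R(P)$.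

**Step 2: from the representation to $\delta_X$.** This step bounds the symbol. Lemma 7 with $Y=X$ gives $\alpha\in\langle\delta_X\rangle$. So $\Gamma^C\subset\langle\delta_X\rangle$ is cyclic.

**Step 3: conclusion.** This compares the two sides. If $\Gamma$ were all of $H^6(BP,\mathbb Z)$, then $\Gamma^C=H^6(BP,\mathbb Z)^C$ would need three generators, which is impossible for a cyclic group. Hence $CH^3BP\to H^6(BP,\mathbb Z)$ is not surjective, and the statement of Section 2 is false at $p=2$. $\blacksquare$

## 12. Theorem B: the cokernel, complex cobordism, and higher rank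

**Part 1: the cokernel is not cyclic.** By exactness of invariants, $\operatorname{coker}^C=H^6(BP,\mathbb Z)^C/\Gamma^C$. This is a quotient of a group that needs three generators by a cyclic group, so it needs at least two. A subgroup of a cyclic group is cyclic, so the cokernel is not cyclic.

**Part 2: complex cobordism.** Recall that $MU^j(\mathrm{pt})=0$ for $j>0$ and $MU^0(\mathrm{pt})=\mathbb Z$. (For example, $MU^{-2}(\mathrm{pt})\cong\mathbb Z$ is generated by the class of $\mathbb{CP}^1$.) There are ring maps $MU\to H\mathbb Z$ and $MU\to K$, the latter the Todd orientation; both are the identity on $\pi_0=\mathbb Z$. We use the model $T$.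

*Step 1: the image of $K^0(BP)\to K^0(T)$ equals the image of $R(P)$.* This replaces Lemma 5. By Atiyah (*Characters and cohomology of finite groups*), $R(P)\to K^0(BP)$ extends by continuity to an isomorphism of the completion of $R(P)$ at the augmentation ideal with $K^0(BP)$, the latter having the skeletal filtration topology. So the image of $R(P)$ is dense. Since $T$ is the $8$-skeleton, the kernel of $K^0(BP)\to K^0(T)$ is $F^9K^0(BP)$, an open subgroup. Each of its cosets meets the dense image of $R(P)$, so every element of $K^0(BP)$ has the same restriction to $T$ as some element of $R(P)$.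

*Step 2: from a cobordism class to a symbol.* Let $y\in MU^6(BP)$ have image $x\in H^6(BP,\mathbb Z)$, and suppose $x$ is $C$-invariant. The groups $H^s(T^{(5)};MU^{6-s})$ vanish, since $s\le5$ makes $6-s>0$. So $MU^6(T^{(5)})=0$, and $y|_T\in F^6MU^6(T)$. A differential $d_r$ into position $(6,0)$ of the AHSS for $MU$ starts from a subquotient of $H^{6-r}(T;MU^{r-1})=0$, as $r\ge2$. So the symbol of $y|_T$ is an element of $H^6(T;MU^0)=H^6(T,\mathbb Z)$, and comparison with $MU\to H\mathbb Z$ shows that it is $x$. Now apply the Todd orientation and Bott periodicity $K^6\cong K^0$: $y$ goes to some $\zeta\in K^0(BP)$, and $\zeta|_T$ lies in $F^6K^0(T)$ with symbol represented by $x$, up to a sign of the periodicity that does not matter.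

*Step 3: conclusion.* This applies the bound of Section 10. By Step 1, $\zeta|_T$ is the image of some $r\in R(P)$. Lemma 7 with $Y=T$ gives $x\in\langle\delta_T\rangle$. So the $C$-invariants of the image of $MU^6(BP)$ form a cyclic group. But $H^6(BP,\mathbb Z)^C$ is not cyclic, so $MU^6(BP)\to H^6(BP,\mathbb Z)$ is not surjective.

*Step 4: transferred Chern classes.* This step deduces the last claim from Theorem A. Chern classes and transfers exist in $CH^*$ compatibly with the cycle map, and the image of the cycle map is a subring. So everything generated by transferred Chern classes lies in the image of $CH^*BP$, which by Theorem A is not all of $H^{ev}(BP,\mathbb Z)$.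

**Part 3** is Proposition 1.

**Part 4: every rank $r\ge2$.** This part carries the failure over to a product. Let $G=P\times(\mathbb Z/2)^{r-2}$. Its elements of order $\le2$ are those of $Z\times(\mathbb Z/2)^{r-2}\cong(\mathbb Z/2)^r$, so $G$ has rank $r$. The composite $P\to G\to P$ of inclusion and projection is the identity. Suppose $CH^3BG\to H^6(BG,\mathbb Z)$ were surjective. For $x\in H^6(BP,\mathbb Z)$, pull $x$ back to $G$, write the result as the class of an element of $CH^3BG$, and restrict that element to $P$. Restriction is compatible with cycle maps, so $x$ would be in the image of $CH^3BP$. Then $CH^3BP\to H^6(BP,\mathbb Z)$ would be surjective, contradicting Theorem A. $\blacksquare$
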